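# Which subspaces of $c_0$ are quotients of $c_0$? Reading the answer from the dual

## Two embeddings of $\ell_1$ into itself

Scalars are real or complex, fixed once and for all. All dualities are bilinear: $\langle b,a\rangle=\sum_n b_na_n$ for $b\in\ell_\infty$, $a\in\ell_1$. Let $e_n$ be the unit vectors of $c_0$ and $e_n^*$ those of $\ell_1=c_0^*$.

Suppose somebody gives us an isomorphic embedding $J$ of $c_0^*=\ell_1$ into $\ell_1$ and asks us to produce from it, by taking adjoints, an operator from $c_0$ onto $c_0$. If $J$ is the identity, there is nothing to do: $J^*$ is the identity of $\ell_\infty$, and it maps $c_0$ onto $c_0$. Now take instead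
$$J(a)=\Big(\sum_n a_n,\ a_1,\ a_2,\ a_3,\dots\Big).$$
Since $\|Ja\|_1=|\sum_n a_n|+\|a\|_1$, we have $\|a\|_1\le\|Ja\|_1\le 2\|a\|_1$, so this is an embedding too. For $b\in\ell_\infty$,
$$\langle b,Ja\rangle=b_1\sum_n a_n+\sum_n b_{n+1}a_n=\sum_n (b_1+b_{n+1})a_n ,$$
so the adjoint $U=J^*:\ell_\infty\to\ell_\infty$ is
$$Ub=(b_1+b_2,\ b_1+b_3,\ b_1+b_4,\dots).$$
In particular $Ue_1=(1,1,1,\dots)$. The adjoint does not map $c_0$ into $c_0$, and $J$ is not the adjoint of any operator $c_0\to c_0$. The embedding $J$ carries the metric information that we want, but it does not respect the weak$^*$ topology, and it is the weak$^*$ topology of $X^*$ that remembers $X$.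

Replace $c_0$ by a closed subspace $X\subset c_0$. A surjection $Q:c_0\to X$ has an adjoint $Q^*:X^*\to\ell_1$ which is an embedding, and $\ell_1$ sits in $L^1=L^1([0,1])$ (use normalized indicators of disjoint sets). So if $X$ is isomorphic to a quotient of $c_0$, then $X^*$ embeds into $L^1$, that is, $X^*$ is isomorphic to a closed subspace of $L^1$. Does an embedding of $X^*$ into $L^1$, with no weak$^*$ continuity at all, force $X$ to be isomorphic to a quotient of $c_0$?

This is the question of the talk. The paper "On subspaces of $L^1$ which embed into $\ell_1$" contains a positive result under one extra hypothesis, the metric approximation property of $X$, and describes it as a partial converse to the Alspach–James theorem. The question is whether that hypothesis can be removed. The answer is yes, with the best possible constant.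

## Definitions, two sums of finite-dimensional spaces, and the statements

**Definition (embeddings with constants).** We say that $Y$ $\lambda$-embeds into $Z$ if there is a linear $J:Y\to Z$ with $\|y\|\le\|Jy\|\le\lambda\|y\|$ for all $y\in Y$. Every isomorphic embedding takes this form, for some $\lambda$, after multiplication by a scalar. The map $J$ above shows that $\ell_1$ $2$-embeds into $\ell_1$ in a way that is not weak$^*$ continuous.

**Definition (distance).** The Banach–Mazur distance is $d(X,Y)=\inf\|S\|\,\|S^{-1}\|$ over all isomorphisms $S:X\to Y$, and $d(X,Y)=\infty$ if there are none.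

**Definition (approximation properties).** A Banach space $Z$ has the bounded approximation property (BAP) with constant $\beta$ if for every compact $K\subset Z$ and every $\varepsilon>0$ there is a finite-rank operator $T$ on $Z$ with $\|T\|\le\beta$ and $\|Tz-z\|<\varepsilon$ for all $z\in K$. With $\beta=1$ this is the metric approximation property (MAP). For example, let $E_k$ be the conditional expectation that replaces a function by its averages over the dyadic intervals of length $2^{-k}$. It is a contraction of finite rank on $L^1$ and $E_kg\to g$ in $L^1$ for every $g$; the convergence is uniform on compact sets because the $E_k$ are uniformly bounded. So $L^1$ has the MAP. In $C[0,1]$ piecewise linear interpolation does the same job.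

Here are two test cases. For finite-dimensional spaces $Y_n$, let $(\bigoplus_n Y_n)_{c_0}$ be the space of sequences $(y_n)$, $y_n\in Y_n$, $\|y_n\|\to0$, with the sup norm. Every finite-dimensional space $2$-embeds into some $\ell_\infty^N$ (evaluate at a finite net of the dual ball). Hence every such sum is isomorphic to a subspace of $c_0$.

Take $Y_n=\ell_2^n$. The dual is $(\bigoplus\ell_2^n)_{\ell_1}$. By Khinchin's inequality the Rademacher functions satisfy $c\|a\|_2\le\|\sum a_ir_i\|_1\le\|a\|_2$, and $r_1,\dots,r_n$ are constant on dyadic intervals of length $2^{-n}$. So $\ell_2^n$ embeds into $\ell_1^{2^n}$ with a uniform constant, and $(\bigoplus\ell_2^n)_{\ell_1}$ embeds into $\ell_1$, hence into $L^1$. In this case we can go back by hand. The adjoints map $\ell_\infty^{2^n}$ onto $\ell_2^n$ with uniform bounds and uniform liftings, so together they map $(\bigoplus\ell_\infty^{2^n})_{c_0}$, which is $c_0$, onto $(\bigoplus\ell_2^n)_{c_0}$. Everything is finite-dimensional in each summand, and weak$^*$ continuity costs nothing.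

Take $Y_n=\ell_1^n$. The dual contains every $\ell_\infty^n$ isometrically. If it $\lambda$-embedded into $L^1$, let $y_1,\dots,y_n$ be the images of the unit vectors of $\ell_\infty^n$. With random signs $\epsilon_i$, Khinchin's inequality and the triangle inequality for $\ell_2^n$-valued integrals give
$$\lambda\ \ge\ \mathbb E\Big\|\sum_i\epsilon_iy_i\Big\|_1\ \ge\ c\int\Big(\sum_i|y_i|^2\Big)^{1/2}\ \ge\ c\Big(\sum_i\|y_i\|_1^2\Big)^{1/2}\ \ge\ c\sqrt n$$
for all $n$, a contradiction. So $(\bigoplus\ell_1^n)_{c_0}$ is, up to isomorphism, a subspace of $c_0$ that is not a quotient of $c_0$, and the condition on the dual detects this.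

The results to be proved are these.

**Theorem A.** Let $X\ne\{0\}$ be a closed subspace of $c_0$. Then $X$ is isomorphic to a quotient of $c_0$ if and only if $X^*$ embeds into $L^1$. Quantitatively, if $X^*$ $\lambda$-embeds into $L^1$, then for every $\eta>0$ there is a surjection $T:c_0\to X$ with $\|T\|\le\lambda+\eta$ which maps the open unit ball of $c_0$ onto a set containing the open unit ball of $X$. In particular $d(X,c_0/\ker T)\le\lambda+\eta$.

**Theorem B.** For a closed subspace $X\neq\{0\}$ of $c_0$ the following four numbers in $[1,\infty]$ coincide: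

* $q=\inf\{d(X,c_0/M):M\subset c_0\text{ closed}\}$;
* $e_1=\inf\{\lambda: X^*\ \lambda\text{-embeds into }\ell_1\}$;
* $e=\inf\{\lambda: X^*\ \lambda\text{-embeds into }L^1\}$;
* $f=\inf\{\lambda:\text{every finite-dimensional }F\subset X^*\ \lambda\text{-embeds into }\ell_1\}$.

**Theorem C.** Let $X\ne\{0\}$ be a closed subspace of $c_0$, and suppose that $X^*$ $\lambda$-embeds into a Banach space $Z$ with the bounded approximation property (with any constant $\beta$). Then for every $\eta>0$ there are finite-dimensional subspaces $H_n\subset Z$ and a surjection $T:\big(\bigoplus_nH_n^*\big)_{c_0}\to X$ with $\|T\|\le\lambda+\eta$, mapping the open unit ball onto a set containing the open unit ball of $X$. In particular (take $Z=C[0,1]$), every closed subspace of $c_0$ is, for each $\eta>0$, $(1+\eta)$-isomorphic to a quotient of a $c_0$-sum of finite-dimensional spaces.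

**Corollary D.** A Banach space $X$ is isomorphic to a quotient of $c_0$ if and only if $X$ is isomorphic to a subspace of $c_0$ and $X^*$ embeds into $L^1$.

We shall use the following textbook facts. First, $(c_0/M)^*$ is isometric to $M^\perp\subset\ell_1$. Second, if $j:X\to c_0$ is the inclusion, then $j^*:\ell_1\to X^*$ is a quotient map (Hahn–Banach), so $X^*$ is separable and $j^{**}:X^{**}\to\ell_\infty$ is isometric. Third, a relatively compact set $K\subset c_0$ has uniformly small tails: $\sup_{x\in K}\sup_{i>m}|x(i)|\to0$ as $m\to\infty$ (take a finite net). Fourth, the principle of local reflexivity (Lindenstrauss–Rosenthal; Johnson–Rosenthal–Zippin): *if $G\subset X^{**}$ and $F\subset X^*$ are finite-dimensional and $\varepsilon>0$, there is a linear $R:G\to X$ with $\|R\|\le1+\varepsilon$ and $\langle Rg,x^*\rangle=\langle g,x^*\rangle$ for all $g\in G$, $x^*\in F$.* For $X=c_0$ and $F=\mathrm{span}(e_1^*,\dots,e_k^*)$ this is visible: let $R$ keep the first $k$ coordinates of a bounded sequence and replace the others by $0$.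

Fifth, the open mapping lemma: *if $T:W\to X$ is bounded, $W$ is complete and $B_X\subset\overline{T(B_W)}$ for the closed unit balls, then $T$ maps the open unit ball of $W$ onto a set containing the open unit ball of $X$.* Indeed, let $\|x\|<1$ and choose $\tau>0$ with $\|x\|+2\tau<1$. By scaling the hypothesis there is $w_0$ with $\|w_0\|\le\|x\|$ and $\|x-Tw_0\|\le\tau$; then $w_1$ with $\|w_1\|\le\tau$ and $\|x-Tw_0-Tw_1\|\le\tau/2$; then $w_2$ with $\|w_2\|\le\tau/2$ and remainder at most $\tau/4$; and so on. The sum $w=\sum w_k$ has $\|w\|\le\|x\|+2\tau<1$ and $Tw=x$.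

The easy direction of Theorem A is now immediate. If $X\simeq c_0/M$, then $X^*\simeq M^\perp\subset\ell_1$, and $\ell_1$ embeds isometrically into $L^1$.

## The map $U=J^*$ and its values outside $X$

For the hard direction let $J:X^*\to L^1$ satisfy $\|x^*\|\le\|Jx^*\|\le\lambda\|x^*\|$; since $X\neq\{0\}$, $\lambda\ge1$. Put
$$U=J^*:L_\infty\to X^{**},\qquad \|U\|\le\lambda .$$
We regard $X$ as a subspace of $X^{**}$, and we give every $x^{**}\in X^{**}$ coordinates
$$x^{**}(i)=\langle x^{**},j^*e_i^*\rangle ,\qquad i\in\mathbb N.$$
This is the $i$-th coordinate of $j^{**}x^{**}\in\ell_\infty$, and since $j^{**}$ is isometric, $\|x^{**}\|=\sup_i|x^{**}(i)|$. For $x\in X$ it is the usual coordinate.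

**Lifting.** *For every $x^{**}\in X^{**}$ there is $f\in L_\infty$ with $Uf=x^{**}$ and $\|f\|_\infty\le\|x^{**}\|$.* On the subspace $J(X^*)\subset L^1$ consider the functional $Jx^*\mapsto\langle x^{**},x^*\rangle$. Its norm is at most $\|x^{**}\|$, because $|\langle x^{**},x^*\rangle|\le\|x^{**}\|\,\|x^*\|\le\|x^{**}\|\,\|Jx^*\|$. Extend it to $L^1$ by Hahn–Banach; the extension is integration against some $f\in L_\infty$ with $\|f\|_\infty\le\|x^{**}\|$, and $\langle Uf,x^*\rangle=\langle f,Jx^*\rangle=\langle x^{**},x^*\rangle$.

So every $x\in X$ has a good preimage under $U$. There are two defects: $U$ takes values in $X^{**}$ and not in $X$, and its domain is $L_\infty$ and not $c_0$.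

Here is what a sensible person would do if $X$ had the MAP. Since $X$ is separable, there would be finite-rank contractions $P_n:X\to X$ with $P_nx\to x$ for all $x\in X$ (apply the definition to the first $n$ points of a dense sequence). A finite-rank operator has $P_n^{**}(X^{**})\subset P_n(X)\subset X$, since $P_n(X)$ is finite-dimensional. So $P_n^{**}U:L_\infty\to X$ has norm at most $\lambda$ and values in $X$, and if $Uf=x\in X$, then $P_n^{**}Uf=P_nx\to x$ in norm. The operators $P_n$ bring the values of $U$ back to $X$ and also reduce $U$ to finite rank.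

Without an approximation hypothesis, this stops at its first line: there may be no bounded sequence of finite-rank operators on $X$ that converges pointwise to the identity. The trouble is on which side of $U$ we approximate. After $U$ there is $X$, about which we know nothing. Before $U$ there is $L_\infty$, and there the conditional expectations $E_k$ are available for free. The values of $UE_k$ still lie in $X^{**}$, but they fill only a finite-dimensional subspace, so local reflexivity can carry them into $X$, one $k$ at a time. The price is that the local reflexivity operators for different $k$ have nothing to do with one another, so we get agreement with $U$ only on finitely many coordinates at each stage. The rest of the proof shows that this is enough, because $X$ sits in $c_0$.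

## Finite-rank operators into $X$ that agree with $U$ on coordinates

For a linear operator $A$ from a Banach space $\Lambda$ into $X^{**}$ and $B\subset\mathbb N$ put
$$\|A\|_B=\sup\{|(Af)(i)|:\ i\in B,\ f\in\Lambda,\ \|f\|\le1\}\qquad(\text{and }0\text{ if }B=\emptyset).$$
Each $\|\cdot\|_B$ is a seminorm and $\|A\|_{\mathbb N}=\|A\|$. Fix $0<\varepsilon<1$.

**Step 1 (bring $U$ back to $X$ in finite rank, keeping control of coordinates).** The operators $E_k$ are contractive on $L^1$ and on $L_\infty$, they satisfy $\langle E_kf,g\rangle=\langle f,E_kg\rangle$ for $f\in L_\infty$ and $g\in L^1$, and $E_kg\to g$ in $L^1$. The spaces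
$$G_k=U(E_kL_\infty)\subset X^{**},\qquad F_k=\mathrm{span}(j^*e_1^*,\dots,j^*e_k^*)\subset X^*$$
are finite-dimensional. Local reflexivity gives $R_k:G_k\to X$ with $\|R_k\|\le1+\varepsilon$ and $\langle R_kg,x^*\rangle=\langle g,x^*\rangle$ for $g\in G_k$, $x^*\in F_k$. Put
$$S_k=R_kUE_k:L_\infty\to X .$$
Then $S_k$ has finite rank, $S_kE_k=S_k$, and $\|S_k\|\le(1+\varepsilon)\lambda\le2\lambda$. Let $g_i=Jj^*e_i^*\in L^1$. For $i\le k$ the functional $j^*e_i^*$ lies in $F_k$, so
$$(S_kf)(i)=\langle UE_kf,j^*e_i^*\rangle=\langle E_kf,g_i\rangle=\langle f,E_kg_i\rangle,\qquad (Uf)(i)=\langle f,g_i\rangle .$$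
Hence $|(S_kf-Uf)(i)|\le\|f\|_\infty\|E_kg_i-g_i\|_1$ for $i\le k$, and therefore
$$\text{for each } m:\quad \|S_k-U\|_{[1,m]}\le\max_{i\le m}\|E_kg_i-g_i\|_1\longrightarrow0\quad(k\to\infty,\ k\ge m). \tag{1}$$
On the other side, $S_k$ has finite rank and takes values in $X\subset c_0$, so it maps the unit ball to a relatively compact subset of $c_0$, and
$$\text{for each } k:\quad \|S_k\|_{(m,\infty)}\longrightarrow0\quad(m\to\infty). \tag{2}$$

Look at a fixed $S_k$ along the coordinate axis. On an initial interval it is almost $U$. Far out it is almost $0$. In between nothing is known except $\|S_k\|\le2\lambda$.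

## One operator for each block of coordinates

For this section and the next we keep only what will be used, so that the argument can be applied twice: $\Lambda$ is a Banach space, $U:\Lambda\to X^{**}$ has $\|U\|\le\lambda$, and $S_k:\Lambda\to X$ are finite-rank operators with $\|S_k\|\le C$ for all $k$ that satisfy (1) in the form $\|S_k-U\|_{[1,m]}\to0$ for each $m$. Property (2) is automatic from finite rank. So far $\Lambda=L_\infty$ and $C=2\lambda$.

**Step 2 (make the uncontrolled zones disjoint).** Choose $k_1<k_2<\cdots$ and $0=m_0<m_1<m_2<\cdots$ in the order $k_1,m_1,k_2,m_2,\dots$ so that, with $A_i=S_{k_i}$,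
$$\|A_i-U\|_{[1,m_{i-1}]}\le\varepsilon2^{-i},\qquad \|A_i\|_{(m_i,\infty)}\le\varepsilon2^{-i}.$$
The first condition is met by (1), by choosing $k_i$ large after $m_{i-1}$ is known (it is empty for $i=1$); the second by (2), by choosing $m_i$ large after $k_i$ is known. Let $B_r=(m_{r-1},m_r]\cap\mathbb N$; these blocks partition $\mathbb N$. If $i>r$, then $B_r\subset[1,m_{i-1}]$; if $i<r$, then $B_r\subset(m_i,\infty)$. So
$$\|A_i-U\|_{B_r}\le\varepsilon2^{-i}\ (i>r),\qquad \|A_i\|_{B_r}\le\varepsilon2^{-i}\ (i<r),\qquad \|A_r\|_{B_r}\le C. \tag{3}$$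
On each block only one operator, $A_r$, is uncontrolled.

Let us see this in the opening example. There $X=c_0$, $\Lambda=\ell_\infty$, $Ub=(b_1+b_{n+1})_n$. Let $E_k$ keep the first $k$ coordinates of $b$ and let $R_k$ keep the first $k$ coordinates of $UE_kb$. Then
$$S_kb=(b_1+b_2,\ \dots,\ b_1+b_k,\ b_1,\ 0,\ 0,\dots),$$
with the lone $b_1$ in position $k$. We may take $A_i=S_i$, $m_i=i$, $B_r=\{r\}$, and (3) holds with $0$ in place of $\varepsilon2^{-i}$. Now take differences: $S_1b=b_1e_1$, and for $n\ge2$
$$(S_n-S_{n-1})b=b_ne_{n-1}+b_1e_n .$$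
Feed a *different* vector $f_n\in\ell_\infty^n$ into each difference. The operator $T(f_n)=\sum_n(S_n-S_{n-1})f_n$, with $S_0=0$, has coordinates
$$T(f_n)(i)=f_i(1)+f_{i+1}(i+1).$$
The operator $U$ spreads one number $b_1$ over all coordinates, and this is why it leaves $c_0$. In $T$ the $i$-th coordinate gets its own copy $f_i(1)$, and if $\|f_n\|\to0$ these copies tend to $0$. So $T$ maps $(\bigoplus_n\ell_\infty^n)_{c_0}$, which is isometric to $c_0$, into $c_0$, with $\|T\|\le2$, and it is onto: given $x\in c_0$, use $f_1=0$ and $f_n=x_{n-1}e_n$ for $n\ge2$.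

In general, with $A_0=0$, consider $T_0(f_n)=\sum_n(A_n-A_{n-1})f_n$ for finitely supported sequences in $\Lambda$ with $\|f_n\|\le1$. Summation by parts gives
$$T_0(f_n)=\sum_{n\ge1}A_n(f_n-f_{n+1}).$$
Take a coordinate $i\in B_r$. By (3), the terms with $n<r$ contribute at most $2\varepsilon2^{-n}$ each. In the terms with $n>r$ we may replace $A_n$ by $U$ at a cost of $2\varepsilon2^{-n}$ each, and then they telescope to $Uf_{r+1}$. The term $n=r$ is at most $2C$. Hence
$$\|T_0(f_n)\|\le\lambda+2C+2\varepsilon .$$
Telescoping is the reason that infinitely many operators, each of norm about $\lambda$, can be added with bounded result. Next, the image. If $\|f\|\le1$ and $Uf=x\in X$, put $f$ in the first $n$ places: $T_0(f,\dots,f,0,\dots)=A_nf$. By (1) these vectors converge to $x$ coordinatewise, and they are bounded, so $A_nf\to x$ weakly in $c_0$.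

Do they converge in norm? Not always. In the example, if $Ub=x\in c_0$, then
$$S_nb-x=b_1e_n-\sum_{i\ge n}x_ie_i ,$$
whose norm is at least $|b_1-x_n|\to|b_1|$. (For instance $b=(\tfrac12,\tfrac12,-\tfrac12,-\tfrac12,\dots)$ and $x=e_1$.) Mazur's theorem still puts $x$ in the norm closure of the convex set of all $T_0(f_n)$ with $\|f_n\|\le 1$. For $\Lambda=L_\infty$ we may restrict $f_n$ to $E_{k_n}L_\infty$, since $A_n-A_{n-1}$ does not distinguish $f$ from $E_{k_n}f$. So with $C=2\lambda$ the open mapping lemma already yields a surjection from a $c_0$-sum of spaces $\ell_\infty^{2^{k_n}}$ onto $X$, of norm at most $5\lambda+2\varepsilon$. The yes/no question is thereby settled; what is missing is the constant $\lambda$ in Theorem A. The loss comes entirely from the single term $n=r$. The same single term spoils norm convergence. Mazur's theorem suggests the cure: take convex combinations.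

## Averages of the block operators

If we average $N$ consecutive operators $A_i$, then on any given block at most one of them is uncontrolled, and its weight is $1/N$. Those after it act like $U$ and those before it like $0$, so the average acts like $\theta U$ with $0\le\theta\le1$. This is the whole point: on every block the average is close to a multiple $\theta U$, and a convex combination appears where before there was an uncontrolled term.

**Lemma 1.** Let $\Lambda$, $U$, $\lambda$, $S_k$, $C$ be as in the previous section and $0<\varepsilon<1$. There are $k_1<k_2<\cdots$ and a partition of $\mathbb N$ into consecutive finite intervals $I_1<I_2<\cdots$ such that the operators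
$$V_n=\frac1{|I_n|}\sum_{i\in I_n}S_{k_i}:\Lambda\to X,\qquad V_0=0,$$
satisfy the following.

* (a) If $(f_n)$ is a finitely supported sequence in $\Lambda$ with $\|f_n\|\le1$ for all $n$, then $\big\|\sum_n(V_n-V_{n-1})f_n\big\|\le\lambda+4\varepsilon$.
* (b) If $f\in\Lambda$ and $Uf\in X$, then $V_nf\to Uf$ in norm.

**Step 3 (compare $V_n$ with $0$, $\theta U$ or $U$ on each block).** Choose $k_i$, $m_i$, $A_i=S_{k_i}$ and $B_r$ as in Step 2, and choose the intervals so long that $N_n=|I_n|\ge Cn/\varepsilon$. Put $\delta_n=\varepsilon\sum_{i\in I_n}2^{-i}$, so that $\sum_n\delta_n=\varepsilon$. Let $r\in I_p$ and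
$$\theta=\theta_r=\frac{\#\{i\in I_p:\ i>r\}}{N_p}\in[0,1].$$
We claim that
$$\|V_n\|_{B_r}\le\delta_n\ (n<p),\qquad \|V_n-U\|_{B_r}\le\delta_n\ (n>p),\qquad \|V_p-\theta U\|_{B_r}\le\delta_p+\frac{\varepsilon}{p}. \tag{4}$$
If $n<p$, every $i\in I_n$ is less than $r$, and the second part of (3) gives $\|V_n\|_{B_r}\le\frac1{N_n}\sum_{i\in I_n}\varepsilon2^{-i}\le\delta_n$. If $n>p$, every $i\in I_n$ is greater than $r$, and the first part of (3) gives the second estimate in the same way, since $V_n-U$ is the average of the $A_i-U$. For $n=p$ write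
$$V_p-\theta U=\frac1{N_p}\Big[\sum_{i\in I_p,\ i>r}(A_i-U)+\sum_{i\in I_p,\ i<r}A_i+A_r\Big].$$
The two sums contribute together at most $\delta_p$ on $B_r$, and $A_r$ contributes at most $C/N_p\le\varepsilon/p$.

**Step 4 (part (a): the sum is coordinatewise close to $U$ of a convex combination).** Let $(f_n)$ be as in (a). Since $V_0=0$, summation by parts gives the finite sum
$$\sum_n(V_n-V_{n-1})f_n=\sum_{n\ge1}V_n(f_n-f_{n+1}).$$
Fix a coordinate $i$, say $i\in B_r$ with $r\in I_p$. In the $i$-th coordinate replace $V_n$ by $0$ for $n<p$, by $\theta U$ for $n=p$, and by $U$ for $n>p$. As $\|f_n-f_{n+1}\|\le2$, (4) shows that the total error is at most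
$$2\sum_n\delta_n+\frac{2\varepsilon}{p}\le4\varepsilon .$$
What remains is the $i$-th coordinate of
$$\theta U(f_p-f_{p+1})+\sum_{n>p}U(f_n-f_{n+1})=\theta U(f_p-f_{p+1})+Uf_{p+1}=U\big(\theta f_p+(1-\theta)f_{p+1}\big).$$
The vector $\theta f_p+(1-\theta)f_{p+1}$ has norm at most $1$, so this coordinate has modulus at most $\|U\|\le\lambda$. Every coordinate of the sum is thus at most $\lambda+4\varepsilon$ in modulus, and the norm of $X$ is the supremum over coordinates. This proves (a).

**Step 5 (part (b): norm convergence).** By scaling let $\|f\|\le1$, and let $x=Uf\in X$. For $i\in B_r$ with $r\in I_p$, (4) gives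
$$|(V_nf-x)(i)|\le\begin{cases}\delta_n,&p<n,\\ (1-\theta)|x(i)|+\delta_n+\varepsilon/n,&p=n,\\ |x(i)|+\delta_n,&p>n.\end{cases}$$
In the first case $V_n$ is close to $U$ on $B_r$. In the second it is close to $\theta U$, and $|\theta x(i)-x(i)|=(1-\theta)|x(i)|$. In the third it is close to $0$. If $p\ge n$, then $r\ge\min I_n$, so $i>m_{r-1}\ge m_{\rho_n}$ with $\rho_n=\min I_n-1$. Altogether
$$\|V_nf-x\|\le\delta_n+\frac{\varepsilon}{n}+\sup_{i>m_{\rho_n}}|x(i)| .$$
As $n\to\infty$, $\delta_n\to0$ and $\rho_n\to\infty$, so $m_{\rho_n}\to\infty$, and the supremum tends to $0$ because $x\in c_0$. This proves (b) and the lemma.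

In the example the averaged operators do exactly this: for $i\in I$, $|I|=N$, the $i$-th coordinate of $\frac1N\sum_{n\in I}S_nb$ is $\frac1N\big(\#\{n\in I:n>i\}\,x_i+b_1\big)$, and the obstinate $b_1$ has been divided by $N$.

## The surjection from $c_0$: proof of Theorem A

Let $\eta>0$, choose $0<\varepsilon<1$ with $4\varepsilon\le\eta$, and apply Lemma 1 to $\Lambda=L_\infty$, $U=J^*$, the operators $S_k$ of Step 1 and $C=2\lambda$. Write $D_n=V_n-V_{n-1}$.

**Step 6 (the domain of $T$ is $c_0$).** Let $l_n=k_{\max I_n}$. All the operators $S_{k_i}$ that occur in $D_n$ have $k_i\le l_n$. If $k\le l$, then $E_kE_l=E_k$, so $S_kE_l=S_kE_kE_l=S_kE_k=S_k$. Hence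
$$D_n=D_nE_{l_n}. \tag{5}$$
The space $E_{l_n}L_\infty$ of dyadic step functions is isometric to $\ell_\infty^{2^{l_n}}$, so
$$W=\Big(\bigoplus_nE_{l_n}L_\infty\Big)_{c_0}$$
is isometric to $c_0$: put the coordinates of the summands one after the other.

**Step 7 (definition and norm of $T$).** For finitely supported $(f_n)\in W$ put $T(f_n)=\sum_nD_nf_n\in X$. By Lemma 1(a), $\|T(f_n)\|\le(\lambda+4\varepsilon)\max_n\|f_n\|$. Finitely supported sequences are dense in $W$ and $X$ is complete, so $T$ extends to $T:W\to X$ with $\|T\|\le\lambda+4\varepsilon\le\lambda+\eta$.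

**Step 8 (surjectivity).** Let $x\in X$ with $\|x\|\le1$. By lifting there is $f\in L_\infty$ with $\|f\|\le1$ and $Uf=x$. Put $f^{(n)}=(E_{l_1}f,\dots,E_{l_n}f,0,0,\dots)$, which lies in the closed unit ball $B_W$. By (5),
$$Tf^{(n)}=\sum_{q\le n}D_qE_{l_q}f=\sum_{q\le n}D_qf=V_nf ,$$
and $V_nf\to x$ in norm by Lemma 1(b). Thus $B_X\subset\overline{T(B_W)}$, and by the open mapping lemma $T$ maps the open unit ball of $W$ onto a set containing the open unit ball of $X$. In particular $T$ is onto. The induced isomorphism $\tilde T:W/\ker T\to X$ has $\|\tilde T\|\le\lambda+\eta$ and $\|\tilde T^{-1}\|\le1$, so $d(X,W/\ker T)\le\lambda+\eta$. Since $W$ is isometric to $c_0$, Theorem A is proved. $\blacksquare$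

## Four equal constants: proof of Theorem B

We show $q\le e\le e_1\le q$ and $f\le e\le f$. An inequality whose right-hand side is $\infty$ needs no proof.

**The inequality $e_1\le q$.** Let $d(X,c_0/M)<\mu$. Choose an isomorphism $S:c_0/M\to X$, scaled so that $\|S^{-1}\|=1$ and $\|S\|<\mu$. Then $S^*:X^*\to M^\perp\subset\ell_1$ satisfies $\|S^*x^*\|\le\mu\|x^*\|$ and $\|x^*\|=\|(S^{-1})^*S^*x^*\|\le\|S^*x^*\|$. So $X^*$ $\mu$-embeds into $\ell_1$.

**The inequalities $e\le e_1$ and $q\le e$.** The first holds since $\ell_1$ embeds isometrically into $L^1$. The second is Theorem A: if $X^*$ $\lambda$-embeds into $L^1$, then $q\le\lambda+\eta$ for all $\eta>0$.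

**The inequality $f\le e$.** Let $J:X^*\to L^1$ be a $\lambda$-embedding, $F\subset X^*$ finite-dimensional and $0<\tau<1$. Since $E_k\to I$ uniformly on the compact unit sphere of $J(F)$, there is $k$ with $\|E_kg-g\|\le\tau\|g\|$ for all $g\in J(F)$, so $(1-\tau)\|g\|\le\|E_kg\|\le\|g\|$. The space $E_kL^1$ is isometric to $\ell_1^{2^k}\subset\ell_1$. Hence $(1-\tau)^{-1}E_kJ$ is a $\lambda/(1-\tau)$-embedding of $F$ into $\ell_1$. The constant does not depend on $F$, so $f\le\lambda/(1-\tau)$; let $\tau\to0$.

**The inequality $e\le f$.** We need one more notion. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. The ultrapower $(\ell_1)_{\mathcal U}$ is the space of bounded sequences $(a^{(n)})$ in $\ell_1$ with the seminorm $\lim_{\mathcal U}\|a^{(n)}\|$, modulo the sequences of seminorm $0$. Constant sequences form an isometric copy of $\ell_1$ in it, and it contains more: the class of $(e_n^*)_n$ has distance $\lim_n\|e_n^*-a\|=1+\|a\|$ from the constant sequence $a$.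

Suppose that every finite-dimensional subspace of $X^*$ $\lambda$-embeds into $\ell_1$. As $X^*$ is separable, there are finite-dimensional $F_1\subset F_2\subset\cdots$ with dense union in $X^*$, and $\lambda$-embeddings $J_n:F_n\to\ell_1$. For $y\in\bigcup_nF_n$ let $\hat Jy$ be the class of the sequence whose $n$-th term is $J_ny$ if $y\in F_n$ and $0$ otherwise. For given $y,y'$ only finitely many terms fall under "otherwise", so $\hat J$ is linear and $\|y\|\le\|\hat Jy\|\le\lambda\|y\|$. It extends to a $\lambda$-embedding of $X^*$ into $(\ell_1)_{\mathcal U}$. By Dacunha-Castelle–Krivine this ultrapower is isometric to $L_1(\mu)$ for some measure $\mu$.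

It remains to embed a separable subspace $Y\ne\{0\}$ of $L_1(\mu)$ isometrically into $L^1$. Let $(h_n)$ be dense in $Y$ and choose $c_n>0$ so that $w=\sum_nc_n|h_n|$ has $\int w\,d\mu=1$. All $h_n$ vanish, up to null sets, where $w=0$. Put $u_n=h_n/w$ on $\{w>0\}$ and $\nu=w\mu$, a probability measure on $\{w>0\}$. For finite scalar sequences $(a_n)$,
$$\Big\|\sum a_nh_n\Big\|_{L_1(\mu)}=\int\Big|\sum a_nu_n\Big|\,d\nu ,$$
and the right-hand side depends only on the joint law $\pi$ of $(u_n)_n$, a Borel probability measure on the Polish space $\mathbb K^{\mathbb N}$, where $\mathbb K$ is the scalar field. By a standard fact there is a Borel map $\tau:[0,1]\to\mathbb K^{\mathbb N}$ that carries Lebesgue measure to $\pi$. Let $v_n$ be the $n$-th coordinate of $\tau$. Then $\int_0^1|\sum a_nv_n|\,dt=\|\sum a_nh_n\|$ for all finite $(a_n)$, so $h_n\mapsto v_n$ extends to a linear isometry of $Y$ into $L^1$.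

Hence $X^*$ $\lambda$-embeds into $L^1$, and $e\le\lambda$. This proves $e\le f$ and Theorem B. $\blacksquare$

Since $q=e$, the constant in Theorem A cannot be improved, up to the arbitrary $\eta$.

## Any target with bounded approximations: proof of Theorem C

What did the proof of Theorem A use about $L^1$? Only finite-rank operators on it that converge to the identity on the vectors $g_i$, and, at the very end, the shape of their ranges. Let $J:X^*\to Z$ be a $\lambda$-embedding, let $Z$ have the BAP with constant $\beta$ (so $\beta\ge1$), put $U=J^*:Z^*\to X^{**}$ and $g_i=Jj^*e_i^*\in Z$. Let $\eta>0$ and $0<\varepsilon<1$ with $4\varepsilon\le\eta$. The lifting statement holds with the same proof and $Z^*$ in place of $L_\infty$: every $x^{**}\in X^{**}$ is $Uf$ for some $f\in Z^*$ with $\|f\|\le\|x^{**}\|$.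

**Step 1′ (finite-rank operators into $X$).** By the BAP choose finite-rank $E_k:Z\to Z$ with $\|E_k\|\le\beta$ and $\|E_kg_i-g_i\|\le1/k$ for $i\le k$. The space $G_k=UE_k^*(Z^*)\subset X^{**}$ is finite-dimensional. With $F_k$ as before, local reflexivity gives $R_k:G_k\to X$ with $\|R_k\|\le1+\varepsilon$ that preserves the pairing with $F_k$. Put $S_k=R_kUE_k^*:Z^*\to X$. This has finite rank, and $\|S_k\|\le(1+\varepsilon)\lambda\beta\le2\beta\lambda$. For $h\in Z^*$ and $i\le k$,
$$(S_kh)(i)=\langle UE_k^*h,j^*e_i^*\rangle=\langle E_k^*h,g_i\rangle=\langle h,E_kg_i\rangle,\qquad (Uh)(i)=\langle h,g_i\rangle,$$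
so $\|S_k-U\|_{[1,m]}\le1/k$ for $k\ge m$, which is (1). Moreover, $E_k^*h=h\circ E_k$, so $S_kh$ depends only on the restriction $h|_{E_k(Z)}$.

**Step 2′ (averages).** Lemma 1 applies with $\Lambda=Z^*$ and $C=2\beta\lambda$. Notice that $\beta$ enters only $C$, hence only the lengths of the intervals $I_n$, and not the bound in (a). We obtain $k_i$, $I_n$, $V_n$, and put $D_n=V_n-V_{n-1}$.

**Step 3′ (the domain and the operator).** Let $H_n\subset Z$ be the linear span of the ranges $E_{k_i}(Z)$, $i\in I_n\cup I_{n-1}$, with $I_0=\emptyset$. It is finite-dimensional, and $D_nh$ depends only on $h|_{H_n}$. For a finitely supported sequence $(h_n)$ with $h_n\in H_n^*$ put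
$$T(h_n)=\sum_nD_n\hat h_n ,$$
where $\hat h_n\in Z^*$ is a norm-preserving extension of $h_n$, with $\hat h_n=0$ if $h_n=0$. The value $D_n\hat h_n$ is the same for every extension of $h_n$, norm-preserving or not. So $T$ is well defined, and it is linear, because a linear combination of extensions is an extension of the linear combination. As $\|\hat h_n\|=\|h_n\|$, Lemma 1(a) with $f_n=\hat h_n$ gives $\|T(h_n)\|\le(\lambda+4\varepsilon)\max_n\|h_n\|$. So $T$ extends to $W=\big(\bigoplus_nH_n^*\big)_{c_0}$ with $\|T\|\le\lambda+\eta$.

**Step 4′ (surjectivity).** Let $x\in B_X$ and choose $f\in Z^*$ with $\|f\|\le1$ and $Uf=x$. The sequence $f^{(n)}=(f|_{H_1},\dots,f|_{H_n},0,\dots)$ lies in $B_W$. Since $f$ is an extension of $f|_{H_q}$, $Tf^{(n)}=\sum_{q\le n}D_qf=V_nf$, and this converges to $x$ in norm by Lemma 1(b). The open mapping lemma finishes the proof as in Step 8.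

For the last assertion let $X\neq\{0\}$ be any closed subspace of $c_0$ (for $X=\{0\}$ there is nothing to show). The dual $X^*$ is separable, so it embeds isometrically into $C[0,1]$ by the Banach–Mazur theorem, and $C[0,1]$ has the MAP. So we may take $\lambda=1$, and $\tilde T:W/\ker T\to X$ satisfies $\|\tilde T\|\le1+\eta$, $\|\tilde T^{-1}\|\le1$. $\blacksquare$

## Quotients of $c_0$ characterized, and why $\ell_2$ is not one

**Proof of Corollary D.** Let $X$ be isomorphic to $c_0/M$. Then $X^*\simeq M^\perp\subset\ell_1$ embeds into $L^1$. That $X$ is isomorphic to a subspace of $c_0$ is the theorem of Johnson–Zippin (Israel J. Math. 17 (1974)); see also Alspach (Proc. AMS 76 (1979)). Conversely, let $X\simeq Y$ with $Y\subset c_0$ closed, and let $X^*$ embed into $L^1$. Then $Y^*\simeq X^*$ embeds into $L^1$. If $Y\neq\{0\}$, Theorem A says that $Y$, and hence $X$, is isomorphic to a quotient of $c_0$; if $Y=\{0\}$, this is trivial. $\blacksquare$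

The hypothesis that $X$ lies in $c_0$ cannot be dropped. The dual of $\ell_2$ is $\ell_2$, which embeds into $L^1$ through the Rademacher functions. If $\ell_2$ were isomorphic to some $c_0/M$, then $\ell_2^*=\ell_2$ would embed into $\ell_1$. But in $\ell_1$ weakly null sequences are norm null (the Schur property), and this property passes to closed subspaces and isomorphic copies, while the unit vectors of $\ell_2$ are weakly null and have norm $1$. In the proof, the coordinates of $c_0$ were used three times: for the small tails (2), for the blocks in (3), and for $\sup_{i>m}|x(i)|\to0$ in Step 5.
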